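\title{Hyperplanes of Polish linear spaces are Baire in the Cohen model}

\begin{abstract}
Under Martin's axiom, a theorem of Arias de Reyna and Valdivia provides, in every infinite-dimensional separable Baire topological linear space, a subspace of codimension one that is not a Baire space. We show that this is not a theorem of ZFC: after adding at least $(2^{\aleph_0})^+$ Cohen reals, every subspace of codimension one of every infinite-dimensional separable completely metrizable topological linear space is a Baire space. In that model every real function agrees with a Borel function along a family of mutually generic points, and a finite-dimensional rigidity theorem, proved in ZFC by Fourier analysis, forces this Borel function to be linear when the given function is a functional with meager kernel. Over a ground model of the continuum hypothesis we also show that completeness cannot be dropped.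
\end{abstract}

\section{Introduction}

All topological linear spaces are Hausdorff and real. A topological space is a \emph{Baire space} if every countable intersection of dense open subsets is dense; equivalently, if no nonempty open subset is meager (of the first category). A linear subspace $H$ of a linear space $X$ has \emph{codimension one}, or is a \emph{hyperplane}, if $\dim(X/H)=1$; equivalently, $H=\ker f$ for a nonzero linear functional $f$. In a topological linear space, $\ker f$ is closed if $f$ is continuous and dense if it is not.

Does a hyperplane of a Baire space $X$ inherit the Baire property? A closed hyperplane $H$ does: $X$ is homeomorphic to $H\times\mathbb R$, and a nonempty open meager set $U\subset H$ would give the nonempty open meager set $U\times\mathbb R$. So a hyperplane that is not Baire is necessarily dense, and the question concerns kernels of discontinuous functionals. Arias de Reyna and Valdivia proved, under Martin's axiom (MA), the following statement.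

\medskip
\noindent$(\ast)$\quad\emph{Every infinite-dimensional separable Baire topological linear space contains a (dense) subspace of codimension one which is not a Baire space.}
\medskip

The problem, taken from \cite{dense}, is whether $(\ast)$ holds in ZFC, without Martin's axiom. It does not, and it fails already for $\ell_2$. Let $\mathrm{Fn}(\kappa\times\omega,2)$ be the forcing that adds $\kappa$ Cohen reals, and call a topological linear space \emph{Polish} if it is separable and completely metrizable.

\begin{theorem}\label{thm:main}
Let $V\models\mathrm{ZFC}$, let $\kappa\ge((2^{\aleph_0})^+)^V$, and let $G$ be $V$-generic for $\mathrm{Fn}(\kappa\times\omega,2)$. In $V[G]$, every subspace of codimension one of every infinite-dimensional Polish topological linear space (for example $\ell_2$, or any infinite-dimensional separable Banach or Fr\'echet space) is a Baire space.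
\end{theorem}

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then $(\ast)$ is independent of ZFC.
\end{corollary}

\begin{proof}
The space $\ell_2$ is infinite-dimensional, separable and Baire, and in $V[G]$ it has no hyperplane that is not Baire. By the usual forcing argument, the consistency of ZFC implies that of ZFC together with ``every hyperplane of $\ell_2$ is Baire'', so ZFC does not prove $(\ast)$. Since MA is consistent with ZFC and implies $(\ast)$, ZFC does not refute it.
\end{proof}

Theorem~\ref{thm:main} speaks of complete spaces, while $(\ast)$ speaks of all separable Baire spaces. The restriction is genuine.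

\begin{theorem}\label{thm:incomplete}
In the setting of Theorem~\ref{thm:main} assume moreover $V\models\mathrm{CH}$. Then in $V[G]$ there is a separable normed Baire space $Y$ (a dense subspace of $\ell_2$) having a dense subspace of codimension one which is not a Baire space.
\end{theorem}

\subsection*{What has to be excluded}
Let $X$ be an infinite-dimensional Polish linear space. A dense hyperplane of $X$ is Baire exactly when it is nonmeager in $X$ (Lemma~\ref{lem:baire}). Nonmeager hyperplanes are cheap. Take countably many vectors $e_1,e_2,\dots$ of a Hamel basis, with coordinate functionals $f_k$. Every $x$ has only finitely many nonzero coordinates, so $X=\bigcup_k\ker f_k$, and some $\ker f_k$ is nonmeager; it is then not closed, hence dense. No such counting argument decides whether a \emph{meager} hyperplane exists. If $f(e)=1$, then $X$ is the union of the translates $\ker f+te$ over $t\in\mathbb R$, and nothing prevents continuum many meager sets from covering $X$. Since linear functionals can be prescribed freely on a Hamel basis, one might guess that a meager kernel can always be arranged. The constraint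 is that closed nowhere dense sets $F_1,F_2,\dots$ must contain, between them, \emph{all} real linear combinations
\begin{equation}\label{eq:comb}
\sum_{i\le n}\lambda_i\bigl(x_i-f(x_i)e\bigr),\qquad x_i\in X,\ \lambda\in\mathbb R^n ,
\end{equation}
because these vectors lie in $\ker f$. The proof of Theorem~\ref{thm:main} shows that this constraint cannot be met when the points $x_i$ are sufficiently independent of one another.

\subsection*{The argument in outline}
Suppose that $f$ is discontinuous and $\ker f\subset\bigcup_mF_m$.

The functional $f$ has no regularity, so we first replace it by a function that has some. In the Cohen model every function $\varphi\colon X\to\mathbb R$ has a Borel shadow: there are a Borel function $T(x,z)$ of $x$ and an auxiliary parameter $z$, and points $(x_i,z_i)$ with $\varphi(x_i)=T(x_i,z_i)$, so independent of one another that their $n$-tuples form a nonmeager set for every $n$. This is principle (P) of Section~\ref{sec:P}, the only place where forcing enters.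

One would like to conclude that the shadow $T$ of $f$ is additive because $f$ is. This does not follow: $x_i+x_j$ is not one of the points $x_k$, and $T$ knows nothing about $f(x_i+x_j)$. What does pass from $f$ to $T$ is \eqref{eq:comb}. By category, a single $F_m$ contains all sums $\sum_i\lambda_i(x_i-T(x_i,z_i)e)$ with $\lambda$ in a box and $(x_i,z_i)$ generic in open sets. Linearity of $T$ must be extracted from the nowhere density of $F_m$ alone. The rigidity theorem of Section~\ref{sec:rigid} does this in dimension $40$, and Section~\ref{sec:hyper} applies it on generic $40$-dimensional slices of $X$ to show that, on an open set, $T(x,z)=h(x)+c$ generically, with $h$ linear and continuous. Then $f-h$ is constant on a nonmeager set, and a shear of $X$ carries $\ker(f-h)$ into $\ker f$, which contradicts meagerness. Theorem~\ref{thm:incomplete} is proved in Section~\ref{sec:incomplete}; it is not used elsewhere.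

\section{Category in linear spaces}\label{sec:cat}

A \emph{Polish space} is a separable completely metrizable space; it is \emph{perfect} if it has no isolated points. ``For comeager many $y\in Y$'' means ``for all $y$ outside a meager subset of $Y$''. We use the following standard facts.

\begin{itemize}
\item[(C1)] Polish spaces are Baire spaces, and $G_\delta$ subsets of Polish spaces are Polish.
\item[(C2)] (Kuratowski--Ulam.) If $Y,Y'$ are Polish and $A\subset Y\times Y'$ is meager, then for comeager many $y\in Y$ the section $\{y':(y,y')\in A\}$ is meager in $Y'$.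
\item[(C3)] A Borel function $T\colon Y\to\mathbb R$ on a Polish space has a continuous restriction to some dense $G_\delta$ set.
\item[(C4)] An upper or lower semicontinuous function $Y\to\mathbb R$ on a Polish space is Borel, and its points of continuity form a comeager set.
\item[(C5)] The preimage of a nowhere dense set under a continuous open map is nowhere dense.
\item[(C6)] In a topological linear space, finite-dimensional subspaces are closed and carry the Euclidean topology, proper closed subspaces are nowhere dense, and $0$ has a base of open neighborhoods $N$ that are \emph{balanced}: $sN\subset N$ for $|s|\le1$.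
\end{itemize}

\begin{lemma}\label{lem:nd}
Let $H$ be a subset of a topological space $X$.
\begin{itemize}
\item[(a)] If $A\subset H$ is nowhere dense in $H$, then $A$ is nowhere dense in $X$.
\item[(b)] If $H$ is dense in $X$ and $F\subset X$ is nowhere dense in $X$, then $F\cap H$ is nowhere dense in $H$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $O\neq\emptyset$ is open in $X$ and $O\subset\mathrm{cl}_XA$, then $O$ meets $A$, so $\emptyset\ne O\cap H\subset\mathrm{cl}_HA$. (b) We may assume that $F$ is closed. If $O\ne\emptyset$ is open in $X$ and $O\cap H\subset F$, then $O\subset\mathrm{cl}_X(O\cap H)\subset F$.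
\end{proof}

\begin{lemma}\label{lem:baire}
Let $H$ be a linear subspace of a Polish linear space $X$. If $H$ is not a Baire space, then $H$ is meager in $X$. If $H$ is dense and meager in $X$, then $H$ is not a Baire space.
\end{lemma}

\begin{proof}
If $H$ is not Baire, some nonempty open $U\subset H$ is meager in $H$. Since $H$ is separable and metrizable, countably many translates $U+y$ with $y\in H$ cover $H$. So $H$ is meager in itself, and meager in $X$ by Lemma~\ref{lem:nd}(a). If $H$ is dense and meager in $X$, then $H$ is meager in itself by Lemma~\ref{lem:nd}(b).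
\end{proof}

The next lemma is the last step of the proof of Theorem~\ref{thm:main}, and it tells us what to aim for.

\begin{lemma}[Shear]\label{lem:shear}
Let $f$ be a discontinuous and $h$ a continuous linear functional on a topological linear space $X$, and let $c\in\mathbb R$. If $f=h+c$ on a nonmeager set $D\subset X$, then $\ker f$ is nonmeager.
\end{lemma}

\begin{proof}
Since $f$ is discontinuous, $f\ne0$ and $f\ne h$. Choose $w_0$ with $(f-h)(w_0)=c$; then $D-w_0$ is a nonmeager subset of $\ker(f-h)$. Two proper subspaces do not cover $X$, so there is $w$ with $f(w)\ne0$ and $f(w)\ne h(w)$. Put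
\[
\Lambda(x)=x-\frac{h(x)}{f(w)}\,w .
\]
If $y=\Lambda(x)$, then $h(y)=h(x)\,(f(w)-h(w))/f(w)$, so $x=y+\frac{h(y)}{f(w)-h(w)}\,w$. Thus $\Lambda$ is a linear homeomorphism of $X$. Since $f(\Lambda x)=f(x)-h(x)$, the nonmeager set $\Lambda(D-w_0)$ lies in $\ker f$.
\end{proof}

\section{Borel shadows of arbitrary functions}\label{sec:P}

\begin{definition}
A family $(\xi_i)_{i\in I}$ of points of a Polish space $\Xi$ is \emph{ample} if for every $n\ge1$, every comeager $\mathcal G\subset\Xi^n$ and every nonempty open $\mathcal O\subset\Xi^n$ there are distinct $i_1,\dots,i_n\in I$ with $(\xi_{i_1},\dots,\xi_{i_n})\in\mathcal G\cap\mathcal O$.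
\end{definition}

In other words, for every $n$ the $n$-tuples from the family form a set that is nonmeager in every nonempty open subset of $\Xi^n$. This is much more than nonmeagerness of the family itself: no meager relation holds between all its members.

\medskip
\noindent\textbf{(P)}\quad\emph{For every nonempty perfect Polish space $X$ and every function $\varphi\colon X\to\mathbb R$ there are a nonempty Polish space $Z$, a Borel function $T\colon X\times Z\to\mathbb R$ and an ample family of points $\xi_i=(x_i,z_i)\in X\times Z$ $(i\in I)$ such that $\varphi(x_i)=T(\xi_i)$ for all $i\in I$.}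
\medskip

The reason for (P) in the Cohen model is this. The value of $\varphi$ at a Cohen real $c_\alpha$ is computed, by a ground-model recipe, from countably many Cohen reals. There are more Cohen reals than recipes, so many $\alpha$ share one recipe $T$. The computation may use Cohen reals other than $c_\alpha$, as it does for a function with $\varphi(c_\alpha)=\sum_k2^{-k}c_{\alpha+1}(k)$; the parameter $z$ records them.

We recall what is needed. For a set $a$, the conditions of $\mathrm{Fn}(a\times\omega,2)$ are the finite partial functions from $a\times\omega$ to $2=\{0,1\}$, and stronger conditions are extensions. A generic filter $G\subset\mathrm{Fn}(\kappa\times\omega,2)$ consists of the finite subfunctions of $\bigcup G\colon\kappa\times\omega\to2$, and the Cohen reals are $c_\alpha=(\bigcup G)(\alpha,\cdot)\in2^\omega$. For $a\subset\kappa$ in $V$ let $G\upharpoonright a=G\cap\mathrm{Fn}(a\times\omega,2)$.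

\begin{itemize}
\item[(F1)] (ccc.) In $V$, every antichain of $\mathrm{Fn}(\kappa\times\omega,2)$ is countable.
\item[(F2)] If $D\in V$ is countable in $V$, every subset of $D$ in $V[G]$ lies in $V[G\upharpoonright b]$ for some $b\subset\kappa$ that is in $V$ and countable there.
\item[(F3)] (Product lemma.) If $a,b\subset\kappa$ are disjoint and in $V$, then $G\upharpoonright a$ is generic for $\mathrm{Fn}(a\times\omega,2)$ over $V[G\upharpoonright b]$.
\item[(F4)] ($\Delta$-system lemma.) If $\lambda$ is a regular cardinal and $\mu^\omega<\lambda$ for all $\mu<\lambda$, then every family of $\lambda$ countable sets has a subfamily of size $\lambda$ in which any two distinct members have the same intersection $R$, the \emph{root}.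
\end{itemize}

\begin{proposition}\label{prop:P}
Under the hypotheses of Theorem~\ref{thm:main}, {\rm(P)} holds in $V[G]$.
\end{proposition}

\begin{proof}
\emph{Reduction to $X=2^\omega$.} Category does not see the difference between perfect Polish spaces: each such $X\ne\emptyset$ has a dense $G_\delta$ subset homeomorphic to $\omega^\omega$. Indeed, remove from $X$ the boundaries of the members of a countable base. What remains is a zero-dimensional dense $G_\delta$ set $Y_0$, without isolated points because it is dense in $X$. Remove a countable dense subset $D_0$ of $Y_0$ and put $Y_1=Y_0\setminus D_0$, a dense $G_\delta$ subset of $Y_0$. If a compact $K\subset Y_1$ contained a nonempty set $O\cap Y_1$ with $O$ open, then $O\cap Y_0\subset\mathrm{cl}_{Y_0}(O\cap Y_1)\subset K$, although $D_0$ meets $O\cap Y_0$. So $Y_1$ is a nonempty zero-dimensional Polish space in which compact sets have empty interior, and the Alexandrov--Urysohn theorem says that such a space is homeomorphic to $\omega^\omega$.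

Hence there are dense $G_\delta$ sets $C_0\subset2^\omega$ and $X_0\subset X$ and a homeomorphism $\theta\colon C_0\to X_0$. Apply (P) on $2^\omega$ to $\varphi\circ\theta$, extended by $0$ off $C_0$, and obtain $Z$, $T$ and points $(c_i,z_i)$. Keep the indices with $c_i\in C_0$, put $x_i=\theta(c_i)$, and let $T'(x,z)=T(\theta^{-1}(x),z)$ for $x\in X_0$ and $T'(x,z)=0$ otherwise. Then $T'$ is Borel and $\varphi(x_i)=T'(x_i,z_i)$. Let $\mathcal G\subset(X\times Z)^n$ be comeager and $\mathcal O\subset(X\times Z)^n$ nonempty and open. Pull the traces of $\mathcal G$ and $\mathcal O$ on $(X_0\times Z)^n$ back to $(C_0\times Z)^n$. By Lemma~\ref{lem:nd} the first becomes a set comeager in $(2^\omega\times Z)^n$, and the second becomes the trace of a nonempty open set. A tuple that ampleness provides for these two sets has all $c_{i_l}\in C_0$ and is carried into $\mathcal G\cap\mathcal O$.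

\emph{One recipe for many Cohen reals.} Let $X=2^\omega$ and $\lambda=((2^{\aleph_0})^+)^V\le\kappa$. Let $\dot\varphi$ be a name for $\varphi$ that every condition forces to be a function $2^\omega\to\mathbb R$. Work in $V$. For $\alpha<\lambda$ and $q\in\mathbb Q$ let $A_{\alpha,q}$ be an antichain that is maximal among antichains of conditions forcing $q<\dot\varphi(\dot c_\alpha)$. Then, in $V[G]$,
\begin{equation}\label{eq:recipe}
q<\varphi(c_\alpha)\iff\text{some }p\in A_{\alpha,q}\text{ satisfies }p\subset\textstyle\bigcup G .
\end{equation}
By (F1) there is a countable $S_\alpha\subset\kappa$ with $\alpha\in S_\alpha$ and $A_{\alpha,q}\subset\mathrm{Fn}(S_\alpha\times\omega,2)$ for all $q$.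

Since $\alpha\in S_\alpha$, a given set equals $S_\alpha$ for at most countably many $\alpha$, so there are $\lambda$ distinct sets $S_\alpha$. The cardinal $\lambda$ is regular and $\mu^\omega\le2^{\aleph_0}<\lambda$ for $\mu<\lambda$. By (F4) there is $I\subset\lambda$ of size $\lambda$ such that the $S_\alpha$ $(\alpha\in I)$ are distinct with root $R$. Removing countably many indices, we have $\alpha\notin R$ for $\alpha\in I$; thinning out, $|S_\alpha\setminus(R\cup\{\alpha\})|=u\le\omega$ is constant. Let $D'=\{*\}\sqcup u$ and $D=R\sqcup D'$, and fix bijections $\pi_\alpha\colon D\to S_\alpha$ that are the identity on $R$ and send $*$ to $\alpha$. Transfer the families $(A_{\alpha,q})_{q\in\mathbb Q}$ along $\pi_\alpha$ to families of subsets of the countable set $\mathrm{Fn}(D\times\omega,2)$. There are at most $2^{\aleph_0}<\lambda$ such families, so after thinning out once more, with $|I|=\lambda$ still, they all equal one family $(A_q)_{q\in\mathbb Q}$.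

Now work in $V[G]$. For $y\in2^{D\times\omega}=(2^\omega)^R\times2^\omega\times(2^\omega)^u$ let $\Theta(y)$ be the supremum of the $q\in\mathbb Q$ such that $p\subset y$ for some $p\in A_q$, if this supremum is a real number, and $0$ otherwise. For each $q$ the condition on $y$ is open, so $\Theta$ is Borel. Put
\[
Z=(2^\omega)^u,\quad z_\alpha=(c_{\pi_\alpha(k)})_{k<u},\quad\xi_\alpha=(c_\alpha,z_\alpha),\quad T(c,z)=\Theta\bigl((c_\beta)_{\beta\in R},c,z\bigr).
\]
By \eqref{eq:recipe}, $\varphi(c_\alpha)=T(\xi_\alpha)$ for $\alpha\in I$.

\emph{The family $(\xi_\alpha)_{\alpha\in I}$ is ample.} The points $\xi_\alpha$ are read off the pairwise disjoint sets $S_\alpha\setminus R$, and this is what makes them independent. Identify $\Xi=2^\omega\times Z$ with $2^{D'\times\omega}$; its basic open sets are $[p]=\{y:p\subset y\}$ for $p\in\mathbb P:=\mathrm{Fn}(D'\times\omega,2)$. Let $\mathcal G\supset\bigcap_m\mathcal G_m$ with $\mathcal G_m\subset\Xi^n$ dense and open, and let $\mathcal O\supset[o_1]\times\dots\times[o_n]$. Let $\mathcal C_m$ be the set of $(p_1,\dots,p_n)\in\mathbb P^n$ with $[p_1]\times\dots\times[p_n]\subset\mathcal G_m$.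 As $\mathcal G_m$ is dense and open, every tuple in $\mathbb P^n$ has a coordinatewise extension in $\mathcal C_m$. By (F2) the sequence $(\mathcal C_m)_m$ lies in $V[G\upharpoonright b]$ for some countable $b\in V$. Only countably many of the disjoint sets $S_\alpha\setminus R$ meet $b$, so in $V$ there are distinct $\alpha_0,\alpha_1,\ldots\in I$ with $(S_{\alpha_k}\setminus R)\cap b=\emptyset$. Put $a=\bigcup_k(S_{\alpha_k}\setminus R)$. By (F3), $G\upharpoonright a$ is generic over $V[G\upharpoonright b]$.

For $r\in\mathrm{Fn}(a\times\omega,2)$ let $r^k\in\mathbb P$ be given by $r^k(\delta,j)=r(\pi_{\alpha_k}(\delta),j)$; if $r\in G$, then $\xi_{\alpha_k}\in[r^k]$. The set of $r$ for which there are distinct $k_1,\dots,k_n$ with $r^{k_l}\supset o_l$ for all $l$ is dense, because a condition is finite and can be extended using $n$ indices $k$ with $r^k=\emptyset$. So there are distinct $k_1,\dots,k_n$ with $\xi_{\alpha_{k_l}}\in[o_l]$. Fix them. For each $m$, the set of $r$ such that $(r^{k_1},\dots,r^{k_n})$ extends a member of $\mathcal C_m$ lies in $V[G\upharpoonright b]$. It is dense: extend $(r^{k_1},\dots,r^{k_n})$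 to a member of $\mathcal C_m$ and copy the extensions back into $r$, which causes no conflict since the sets $S_{\alpha_{k_l}}\setminus R$ are disjoint. Hence $(\xi_{\alpha_{k_1}},\dots,\xi_{\alpha_{k_n}})\in\bigcap_m\mathcal G_m\cap\mathcal O$.
\end{proof}

The bound $\kappa\ge((2^{\aleph_0})^+)^V$ was used twice: for the $\Delta$-system lemma and for the count of recipes.

\section{Nowhere dense sums of cones over graphs}\label{sec:rigid}

This section is in ZFC. Let $\varepsilon_1,\dots,\varepsilon_n$ be the standard basis of $\mathbb R^n$, and let $|\cdot|$ denote Euclidean norm or Lebesgue measure. For a function $T_i$ on a subset of $\mathbb R^n$ we write $\Gamma_i(x)=(x,T_i(x))\in\mathbb R^{n+1}$.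

\begin{theorem}[Rigidity]\label{thm:rigid}
Let $n=40$. Let $B=\prod_{i\le n}B_i$, where the $B_i$ are bounded open intervals with $0\notin\overline{B_i}$, and let $T_i$ be a bounded Borel function on an open neighborhood $O_i'$ of $\varepsilon_i$ in $\mathbb R^n$. If the set
\[
\Bigl\{\sum_{i\le n}\lambda_i\Gamma_i(x_i):\ \lambda\in B,\ x_i\in O_i'\Bigr\}
\]
is nowhere dense in $\mathbb R^{n+1}$, then there is one linear function $h\colon\mathbb R^n\to\mathbb R$ such that $T_i=h$ on a neighborhood of $\varepsilon_i$ for every $i\le n$.
\end{theorem}

If all $T_i$ equal one linear $h$, the set lies in the graph of $h$; the theorem says that there is no other way for it to be nowhere dense.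

\subsection{The smooth case}

\begin{example}\label{ex:smooth}
Let $T_1,T_2$ be $C^1$ functions on nonempty open sets $O_1,O_2\subset\mathbb R^n$, with any $n\ge1$, and let $B_1,B_2$ be open intervals not containing $0$. Suppose that the image of the map $(\lambda,x_1,x_2)\mapsto\lambda_1\Gamma_1(x_1)+\lambda_2\Gamma_2(x_2)$ has empty interior. Then its differential is nowhere surjective. The range of the differential is spanned by the vectors $\Gamma_i(x_i)$ and $(w,\nabla T_i(x_i)\cdot w)$, $w\in\mathbb R^n$. So for each pair $(x_1,x_2)$ there is a unit vector $\omega=(\zeta,\xi)\in\mathbb R^n\times\mathbb R$ with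
\[
\zeta+\xi\,\nabla T_i(x_i)=0,\qquad\zeta\cdot x_i+\xi\,T_i(x_i)=0\qquad(i=1,2).
\]
The first equation excludes $\xi=0$. With $a=-\zeta/\xi$ we get $\nabla T_1(x_1)=a=\nabla T_2(x_2)$ and $T_i(x_i)=a\cdot x_i$. Since $x_1$ and $x_2$ vary independently, $a$ depends on neither, and $T_1$, $T_2$ are restrictions of $x\mapsto a\cdot x$.
\end{example}

Both ingredients of the sum are needed. One summand is not enough: for $T(x)=|x|$, $\lambda>0$ and $n\ge2$, the points $\lambda(x,T(x))$ lie on the cone $\tau=|p|$, and $T$ is not linear near $\varepsilon_1$. The scalars are needed too: with all $\lambda_i$ fixed equal to $1$, the functions $T_i=h+c_i$ give a sum inside an affine hyperplane.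

The example has two halves. If no covector $\omega$ annihilates the graphs, the sum has interior; if one does, independence of the variables makes it the same covector everywhere. For Borel $T_i$ there is no differential, and ``$\omega$ annihilates the $j$-th graph'' is replaced by ``$|\omega\cdot\Gamma_j|<r$ on a set of measure at least $r^\gamma$''. If at all small scales every $\omega$ does this for few $j$, a convolution of measures on the cones has an integrable Fourier transform, and the sum has interior (Lemma~\ref{lem:decay}). If some $\omega$ does this for four indices, then it almost annihilates all other graphs at every point (Lemma~\ref{lem:prop}). One difficulty shapes both halves: a closed nowhere dense set may have large measure, so statements that hold almost everywhere contradict nothing. Each half therefore needs a \emph{continuous} density.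

\subsection{Setting}
Let $n=40$ and $\gamma=\frac1{25}$. Choose $0<m\le m'$ with $m\le|\lambda_i|\le m'$ for all $\lambda\in B$ and all $i$; this is where $0\notin\overline{B_i}$ and the boundedness of $B_i$ enter. Fix $\lambda^0\in B$ and $d>0$ such that the open ball of radius $d$ about $\lambda^0$ lies in $B$. Fix $\varrho>0$ such that the open balls $O_i$ of radius $\varrho$ about $\varepsilon_i$ satisfy $O_i\subset O_i'$ and
\begin{equation}\label{eq:rho}
\sqrt n\,\varrho\le\tfrac12,\qquad 4\sqrt n\,\varrho\,|\lambda^0|\le d,\qquad\varrho\le\frac{m}{6m'} .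
\end{equation}
In particular $|x|<2$ on each $O_i$. Let $S$ be the closure of $\{\sum_i\lambda_i\Gamma_i(x_i):\lambda\in B,\ x_i\in O_i\}$.

\begin{lemma}\label{lem:basis}
Let $x_i\in O_i$ for $i\le n$.
\begin{itemize}
\item[(a)] The map $w\mapsto(w\cdot x_i)_{i\le n}$ is a linear bijection of $\mathbb R^n$ of norm at most $2$, and its inverse has norm at most $2$.
\item[(b)] If $|p-\lambda^0|<d/4$, then $p=\sum_i\lambda_ix_i$ with $\lambda\in B$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $M$ be the matrix with columns $x_i$. The columns of $M-\mathrm{Id}$ have norm below $\varrho$, so $\|M-\mathrm{Id}\|\le\sqrt n\,\varrho\le\frac12$. Hence $\|M\|\le2$ and, by the Neumann series, $\|M^{-1}\|\le2$. The map in (a) is $M^T$. In (b), $\lambda=M^{-1}p$ and $\|M^{-1}-\mathrm{Id}\|=\|M^{-1}(\mathrm{Id}-M)\|\le2\sqrt n\,\varrho$, so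
\[
|\lambda-\lambda^0|\le|M^{-1}(p-\lambda^0)|+|(M^{-1}-\mathrm{Id})\lambda^0|<\tfrac d2+\tfrac d2 .\qedhere
\]
\end{proof}

Fix functions $b_j\ge0$ in $C_c^\infty(B_j)$ with integral $1$. The letters $C,C_1,C_2,\ldots$ denote constants $\ge1$ that depend only on $B$, $\lambda^0$, $d$, $\varrho$, the $b_j$ and bounds for the $|T_i|$; the value of $C$ may change from one occurrence to the next. They never depend on the scales $r,s,\eta$, on $\omega$, on the indices, or on points chosen during the proof. A slab of width $2l/|v|$ meets a ball of radius $\varrho$ in measure at most $Cl/|v|$: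
\begin{equation}\label{eq:slab}
|\{x\in O_j:|v\cdot x|<l\}|\le Cl/|v|\qquad(v\ne0,\ l>0).
\end{equation}
For a unit vector $\omega\in\mathbb R^{n+1}$ and $0<r<1$ put
\[
L_j(\omega,r)=\{x\in O_j:|\omega\cdot\Gamma_j(x)|<r\},
\]
and call the index $j$ \emph{$(\omega,r)$-flat} if $|L_j(\omega,r)|\ge r^\gamma|O_j|$. Fourier transforms are $\hat\beta(\Omega)=\int e^{-i\Omega\cdot P}\,d\beta(P)$.

\subsection{Few flat indices give interior}

\begin{lemma}\label{lem:decay}
Suppose there is $r_0>0$ such that for all $r<r_0$ and all unit vectors $\omega$ at most four indices are $(\omega,r)$-flat. Then $S$ has nonempty interior.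
\end{lemma}

\begin{proof}
Let $\mu_j$ be normalized Lebesgue measure on $O_j$, let $\beta_j$ be the law of $\lambda\Gamma_j(x)$ for independent $\lambda$ with density $b_j$ and $x$ with law $\mu_j$, and let $\beta=\beta_1*\dots*\beta_n$. This is a probability measure concentrated on $S$. We show that $\hat\beta=\prod_j\hat\beta_j$ is integrable. Then $\beta$ has a continuous density, which is positive on a nonempty open set, and that set lies in the closed set $S$.

\emph{Pointwise decay from the scalars.} We have $\hat\beta_j(\Omega)=\int\hat b_j(\Omega\cdot\Gamma_j(x))\,d\mu_j(x)$ and $|\hat b_j(y)|\le\min(1,C|y|^{-10})$. Let $\Omega=s\omega$ with $|\omega|=1$ and $s>1$, and put $r=s^{-9/10}$. Splitting the integral at $L_j(\omega,r)$ gives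
\[
|\hat\beta_j(s\omega)|\le\mu_j(L_j(\omega,r))+C(sr)^{-10}=\mu_j(L_j(\omega,r))+Cs^{-1}.
\]
For large $s$ we have $r<r_0$, so at least $34$ of the $38$ indices $3,\dots,40$ are not flat, and for these $|\hat\beta_j(s\omega)|\le r^\gamma+Cs^{-1}\le Cs^{-0.036}$. The other factors are at most $1$. Hence
\[
\prod_{j\ge3}|\hat\beta_j(s\omega)|\le Cs^{-34\cdot0.036}=Cs^{-1.224}.
\]

\emph{Average decay from the first $n$ coordinates.} This decay is far too slow for integrability in $\mathbb R^{41}$. The two remaining factors make up for $40$ of the dimensions, because each $\beta_j$ is spread out over $\mathbb R^n$. Given $\lambda$, the point $p=\lambda x$ is uniform on a ball of volume at least $m^n|O_j|$, so the law of $p$ has density at most $C$. For $s>1$, the Fourier transform of a Gaussian gives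
\begin{align*}
\int_{|\Omega|\le s}|\hat\beta_j|^2\,d\Omega&\le e\int|\hat\beta_j(\Omega)|^2e^{-|\Omega|^2/s^2}\,d\Omega\\
&=e\,(\pi s^2)^{\frac{n+1}2}\iint e^{-s^2|P-P'|^2/4}\,d\beta_j(P)\,d\beta_j(P')\\
&\le Cs^{n+1}\sup_{p'}\int_{\mathbb R^n}e^{-s^2|p-p'|^2/4}\,dp\ \le\ Cs^{n+1}s^{-n}=Cs ,
\end{align*}
where $|P-P'|$ was bounded below by the distance $|p-p'|$ of the $\mathbb R^n$-components. By the Cauchy--Schwarz inequality for $j=1,2$, for large $s$,
\[
\int_{s\le|\Omega|\le2s}|\hat\beta|\,d\Omega\le Cs^{-1.224}\int_{|\Omega|\le2s}|\hat\beta_1||\hat\beta_2|\,d\Omega\le Cs^{-0.224}.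
\]
The sum over $s=2^k$ converges, and $|\hat\beta|\le1$, so $\hat\beta\in L^1(\mathbb R^{n+1})$.
\end{proof}

\subsection{Projections of a set in $\mathbb R^3$}
The second half needs the following smoothing property of the Radon transform.

\begin{lemma}\label{lem:radon}
Let $A\subset\mathbb R^3$ be a bounded Borel set. For $a\in\mathbb R^3\setminus\{0\}$ let $\phi_a$ be the density of the image of Lebesgue measure on $A$ under $u\mapsto u\cdot a$, and let $D_a=\bigl(\frac1{2\pi}\int_{\mathbb R}t^2|\hat\phi_a(t)|^2\,dt\bigr)^{1/2}$. Then $D_a$ is a Borel function of $a$, and for $0<a_0<a_1$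
\[
\int_{a_0\le|a|\le a_1}D_a^2\,da=8\pi^2\log(a_1/a_0)\,|A| .
\]
If $D_a<\infty$, then $\phi_a$ has a continuous version with $|\phi_a(t)-\phi_a(t')|\le D_a|t-t'|^{1/2}$.
\end{lemma}

\begin{proof}
The density exists by Fubini's theorem: $\phi_a(t)$ is $|a|^{-1}$ times the area of $A\cap\{u\cdot a=t\}$. Also $\hat\phi_a(t)=\int_Ae^{-it\,u\cdot a}\,du=\hat1_A(ta)$, which is continuous in $(t,a)$, so $D_a$ is Borel. Write $a=\rho\vartheta$ with $\vartheta\in S^2$ and substitute $k=t\rho$, so that $\rho^2\,t^2\,dt=k^2\,dk/\rho$:
\[
\int_{a_0\le|a|\le a_1}\int_{\mathbb R}t^2|\hat1_A(ta)|^2\,dt\,da=\int_{a_0}^{a_1}\frac{d\rho}\rho\int_{S^2}\int_{\mathbb R}k^2|\hat1_A(k\vartheta)|^2\,dk\,d\vartheta .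
\]
The inner double integral is $2\int_{\mathbb R^3}|\hat1_A|^2=2(2\pi)^3|A|$ by polar coordinates and Plancherel's theorem. If $D_a<\infty$, then $\hat\phi_a$ is bounded and $k\hat\phi_a(k)$ is square integrable, so $\hat\phi_a\in L^1$, and Fourier inversion gives a continuous version with
\[
|\phi_a(t)-\phi_a(t')|\le\frac1{2\pi}\int|k\hat\phi_a(k)|\,\frac{|e^{ik(t-t')}-1|}{|k|}\,dk\le D_a|t-t'|^{1/2},
\]
by the Cauchy--Schwarz inequality and $\int|e^{ikl}-1|^2k^{-2}\,dk=2\pi|l|$.
\end{proof}

In $\mathbb R^3$ the polar weight $k^2$ is exactly the weight of one derivative in $L^2$. This is why the next lemma asks for four flat indices: they give a four-dimensional space of covectors, which one more linear condition cuts down to dimension three.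

\subsection{Four flat indices control the others}

\begin{lemma}\label{lem:prop}
Assume that $S$ has empty interior. There is $r_1>0$ such that for all $r<r_1$ and all unit vectors $\omega$ the following holds: if $J$ is a set of four $(\omega,r)$-flat indices, then $|\omega\cdot\Gamma_i(x)|<r^\gamma$ for all $i\notin J$ and all $x\in O_i$.
\end{lemma}

The mechanism is an elementary observation. If a covector with nonzero last coordinate annihilates a point $P=(p,\tau)$ with $p$ near $\lambda^0$ and one point $\Gamma_k(x_k)$ of each graph, then $P\in S$: write $p=\sum\lambda_kx_k$; then $P$ and $\sum\lambda_k\Gamma_k(x_k)$ lie over the same $p$ in a hyperplane that is a graph over $\mathbb R^n$. So for $P\notin S$, every covector annihilating $P$ and chosen points of the graphs outside $J$ must miss one of the four graphs in $J$ altogether, by a margin $\eta>0$ over which we have no control. On the other hand, flatness produces many such covectors that come within $2r$ of all four graphs. Lemma~\ref{lem:radon} bridges the gap between the scales $\eta$ and $r$.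

\begin{proof}
Suppose the conclusion fails for $\omega=(\zeta,\xi)\in\mathbb R^n\times\mathbb R$ and $r$. We derive a contradiction when $r$ is below a bound that depends only on the constants. After relabeling, $J=\{1,2,3,4\}$ and there is $x_5\in O_5$ with $|\omega\cdot\Gamma_5(x_5)|\ge r^\gamma$. Put $x_k=\varepsilon_k$ for $k\ge6$, and $L_j=L_j(\omega,r)$, so that $|L_j|\ge r^\gamma/C$ for $j\le4$. We have $\xi\ne0$ for small $r$: if $\xi=0$, then $|\zeta|=1$ and \eqref{eq:slab} gives $|L_1|\le Cr$.

\emph{Step 1: corrections of $\omega$.} For $v\in\mathbb R^n$ let $\omega_v=\omega+(v,0)=(\zeta+v,\xi)$, so that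
\begin{equation}\label{eq:omegav}
\omega_v\cdot\Gamma_j(x)=v\cdot x+\omega\cdot\Gamma_j(x).
\end{equation}
Let $\mathcal V=\{v:\omega_v\cdot\Gamma_k(x_k)=0\text{ for }k\ge5\}$. By Lemma~\ref{lem:basis}(a) this is a four-dimensional affine space, with direction space $\mathcal V_0=\{w:w\cdot x_k=0\text{ for }k\ge5\}$. The failure of the conclusion keeps $\mathcal V$ away from the origin: for $v\in\mathcal V$ we have $|v\cdot x_5|=|\omega\cdot\Gamma_5(x_5)|\ge r^\gamma$, so $|v|\ge r^\gamma/2$. For $v\in\mathcal V$ and $j\le4$ put
\[
W_j(v)=r^{-1}|\{x\in L_j:|v\cdot x|<r\}|,\qquad\Phi=W_1W_2W_3W_4 .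
\]
By \eqref{eq:omegav}, the points $x$ counted by $W_j(v)$ satisfy $|\omega_v\cdot\Gamma_j(x)|<2r$. We record four properties.
\begin{itemize}
\item[(i)] $W_j\le C_1r^{-\gamma}$ on $\mathcal V$, by \eqref{eq:slab} and $|v|\ge r^\gamma/2$.
\item[(ii)] $W_j$ is continuous on $\mathcal V$, by dominated convergence: if $v_k\to v\ne0$, the indicators of $\{|v_k\cdot x|<r\}$ converge off the null set $\{|v\cdot x|=r\}$.
\item[(iii)] If $\Phi(v)>0$, then $|v|\le C_2$. Indeed, there are $x_j\in L_j$ with $|v\cdot x_j|<r<1$ for $j\le4$, while $|v\cdot x_k|=|\omega\cdot\Gamma_k(x_k)|\le C$ for $k\ge5$ because the $T_k$ are bounded; apply Lemma~\ref{lem:basis}(a).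
\item[(iv)] $\int_{\mathcal V}\Phi\,dv\ge r^{4\gamma}/C$. Indeed, for $x_j\in L_j$ the map $v\mapsto(v\cdot x_j)_{j\le4}$ is an affine bijection $\mathcal V\to\mathbb R^4$ whose linear part has norm at most $2$, so the preimage of the cube $(-r,r)^4$ has measure at least $(2r)^4/2^4=r^4$. By Fubini's theorem,
\[
\int_{\mathcal V}\Phi\,dv=r^{-4}\int_{L_1\times\dots\times L_4}|\{v\in\mathcal V:|v\cdot x_j|<r,\ j\le4\}|\,dx\ge\prod_{j\le4}|L_j| .
\]
\end{itemize}
Property (i) is the only use of the point $x_5$. It prevents the mass in (iv) from sitting on a tiny set of corrections.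

\emph{Step 2: a heavy slice through a point outside $S$.} For $P=(p,\tau)$ with $|p-\lambda^0|<d/4$ let $\mathcal V(P)=\{v\in\mathcal V:\omega_v\cdot P=0\}$. The affine function $v\mapsto\omega_v\cdot P=\omega\cdot P+v\cdot p$ on $\mathcal V$ has gradient $\pi p$, where $\pi$ is the orthogonal projection onto $\mathcal V_0$. By Lemma~\ref{lem:basis}(b),
\begin{equation}\label{eq:p}
p=\sum_{j\le4}\lambda_j\varepsilon_j+\sum_{k\ge5}\lambda_kx_k\quad\text{with }\lambda\in B,\qquad\text{so}\quad w\cdot p=\sum_{j\le4}\lambda_j\,w\cdot\varepsilon_j\quad(w\in\mathcal V_0).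
\end{equation}
Let $w\in\mathcal V_0$ have $w\cdot\varepsilon_1=1$ and $w\cdot\varepsilon_j=0$ for $j=2,3,4$. Then $|w|\le2$ and $w\cdot p=\lambda_1$, so $|\pi p|\ge m/2$. Thus $\mathcal V(P)$ is a three-dimensional affine space; let $\sigma$ be its Lebesgue measure.

Slice $\mathcal V$ along the level sets of $\ell(v)=(\zeta+v)\cdot\lambda^0$. By (iii), $|\ell|\le C_3$ where $\Phi>0$, so
\[
\int_{\mathcal V}\Phi\,dv=\frac1{|\pi\lambda^0|}\int_{-C_3}^{C_3}\Bigl(\int_{\{\ell=t\}}\Phi\,d\sigma\Bigr)dt .
\]
By (iv) there is $t$ with $\int_{\{\ell=t\}}\Phi\,d\sigma\ge2r^{4\gamma}/C_4$. Since $\xi\ne0$, this level set is $\mathcal V(P')$ for $P'=(\lambda^0,-t/\xi)$.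

The point $P'$ may belong to $S$, and averaging cannot avoid this, since $S$ may have large measure. Instead we move $P'$ slightly. Let $u_0=\pi\lambda^0/|\pi\lambda^0|$. Then $u_0\cdot\lambda^0>0$, and the direction space of $\mathcal V(P')$ is $\{w\in\mathcal V_0:w\perp u_0\}$. For $P=(p,\tau)$ so close to $P'$ that $u_0\cdot p>0$ and $|p-\lambda^0|<d/4$, define
\[
\psi_P\colon\mathcal V(P')\to\mathcal V(P),\qquad\psi_P(v)=v-\frac{\omega_v\cdot P}{u_0\cdot p}\,u_0 .
\]
It maps into $\mathcal V(P)$ because $u_0\in\mathcal V_0$ and $\omega_{\psi_P(v)}\cdot P=\omega_v\cdot P-\omega_v\cdot P=0$. Its linear part has the form $w\mapsto w-c(w)u_0$ with $w\perp u_0$, which does not decrease norms. So $\psi_P$ is an affine bijection with Jacobian at least $1$, and $\int_{\mathcal V(P)}\Phi\,d\sigma\ge\int_{\mathcal V(P')}\Phi\circ\psi_P\,d\sigma$. As $P\to P'$ we have $\omega_v\cdot P\to\omega_v\cdot P'=0$, hence $\psi_P(v)\to v$ for each $v\in\mathcal V(P')$. Since $S$ has empty interior, we may let $P\to P'$ along a sequence outside $S$, and (ii) with Fatou's lemma yields a point $P=(p,\tau)$, fixed from now on, with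
\[
P\notin S,\qquad|p-\lambda^0|<d/4,\qquad\int_{\mathcal V(P)}\Phi\,d\sigma\ge r^{4\gamma}/C_4 .
\]

\emph{Step 3: many corrections are heavy for all four indices.} Let $C_5$ be the volume of a ball of radius $C_2$ in $\mathbb R^3$, let $\delta=r^{7\gamma}/(2C_1^3C_4C_5)$, and let
\[
K=\{v\in\mathcal V(P):W_j(v)\ge\delta\text{ for all }j\le4\},
\]
a compact set by (ii) and (iii). Off $K$ we have $\Phi\le(C_1r^{-\gamma})^3\delta$ by (i), and $\Phi$ vanishes outside a set of $\sigma$-measure at most $C_5$. So the integral of $\Phi$ over $\mathcal V(P)\setminus K$ is at most $r^{4\gamma}/(2C_4)$, and the integral over $K$ is at least as large. As $\Phi\le(C_1r^{-\gamma})^4$,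
\begin{equation}\label{eq:lower}
\sigma(K)\ge r^{8\gamma}/C .
\end{equation}

\emph{Step 4: each correction misses one graph.} Put $\eta=|\xi|\operatorname{dist}(P,S)/(8m')$, which is positive because $S$ is closed. For each $v\in\mathcal V(P)$ there is $j\le4$ with $|\omega_v\cdot\Gamma_j(x)|\ge\eta$ for all $x\in O_j$. Otherwise pick $x_j\in O_j$ with $|\omega_v\cdot\Gamma_j(x_j)|<\eta$ for $j\le4$, write $p=\sum_{k\le n}\lambda_kx_k$ with $\lambda\in B$, and let $Q=\sum_{k\le n}\lambda_k\Gamma_k(x_k)\in S$. Only the last coordinate of $P-Q$ can be nonzero. Since $\omega_v$ annihilates $P$ and the $\Gamma_k(x_k)$ with $k\ge5$,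
\[
|\xi|\operatorname{dist}(P,S)\le|\xi|\,|P-Q|=|\omega_v\cdot(P-Q)|=\Bigl|\sum_{j\le4}\lambda_j\,\omega_v\cdot\Gamma_j(x_j)\Bigr|\le4m'\eta ,
\]
contrary to the choice of $\eta$. So $K$ is the union of the four sets
\[
A_j=\{v\in K:|\omega_v\cdot\Gamma_j(x)|\ge\eta\text{ for all }x\in O_j\},
\]
which are compact, being intersections of $K$ with closed sets. Fix $j$ with $\sigma(A_j)\ge\frac14\sigma(K)$ and write $A=A_j$.

\emph{Step 5: $A$ is small.} Fix an origin $v_*\in\mathcal V(P)$ and an orthonormal basis of the direction space $\mathcal V_P=\{w\in\mathcal V_0:w\cdot p=0\}$. This identifies $\mathcal V(P)$ isometrically with $\mathbb R^3$, by $v\leftrightarrow u$, and $v\cdot x=v_*\cdot x+u\cdot\bar x$, where $\bar x\in\mathbb R^3$ is the coordinate vector of the orthogonal projection of $x$ onto $\mathcal V_P$.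

To apply Lemma~\ref{lem:radon} we need $\bar x$ to stay away from $0$. Take $\lambda$ as in \eqref{eq:p}, pick $j'\le4$ with $j'\ne j$, and let $w\in\mathcal V_0$ have $w\cdot\varepsilon_j=\lambda_{j'}$, $w\cdot\varepsilon_{j'}=-\lambda_j$ and $w\cdot\varepsilon_l=0$ for the other two $l\le4$. Then $w\cdot p=\lambda_j\lambda_{j'}-\lambda_{j'}\lambda_j=0$, so $w\in\mathcal V_P$, and $|w|\le2\sqrt2\,m'\le3m'$. Hence $|\bar\varepsilon_j|\ge|w\cdot\varepsilon_j|/|w|\ge m/(3m')$, and the last condition in \eqref{eq:rho} gives $m/(6m')\le|\bar x|\le2$ for all $x\in O_j$. The image of Lebesgue measure on the ball $O_j$ under the orthogonal projection $x\mapsto\bar x$ has density at most $C$. So Lemma~\ref{lem:radon}, applied to $A\subset\mathbb R^3$, gives $\int_{O_j}D_{\bar x}^2\,dx\le C\sigma(A)$, and $D_{\bar x}<\infty$ for almost every $x\in O_j$.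

For such $x$ let $\Psi_x(t)=\phi_{\bar x}(t-v_*\cdot x)$ be the continuous density of the image of $\sigma|_A$ under $v\mapsto v\cdot x$, and let $t_x=-\omega\cdot\Gamma_j(x)$. By \eqref{eq:omegav} and the definition of $A$, $|v\cdot x-t_x|\ge\eta$ for all $v\in A$. So $\Psi_x$ vanishes on $(t_x-\eta,t_x+\eta)$; in particular $\Psi_x(t_x)=0$. From here on $\eta$ plays no role. If $x\in L_j$ and $|t|<r$, then $|t-t_x|<2r$, hence $\Psi_x(t)\le D_{\bar x}(2r)^{1/2}$. Therefore
\[
\delta\,\sigma(A)\le\int_AW_j\,d\sigma=r^{-1}\int_{L_j}\int_{-r}^r\Psi_x(t)\,dt\,dx\le Cr^{1/2}\int_{O_j}D_{\bar x}\,dx\le Cr^{1/2}\sigma(A)^{1/2},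
\]
that is, $\sigma(A)\le Cr\delta^{-2}\le Cr^{1-14\gamma}$. With \eqref{eq:lower} we get $r^{8\gamma}\le Cr^{1-14\gamma}$. As $22\gamma=\frac{22}{25}<1$, this is false for small $r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rigid}]
The set $S$ has empty interior, so the hypothesis of Lemma~\ref{lem:decay} fails: there are $r_k\to0$ and unit vectors $\omega_k$ with at least five $(\omega_k,r_k)$-flat indices. Every $i\le n$ lies outside some set of four of these five. By Lemma~\ref{lem:prop}, $|\omega_k\cdot\Gamma_i(x)|<r_k^\gamma$ for all $i$, all $x\in O_i$ and all large $k$. A limit point $\omega=(\zeta,\xi)$ of $(\omega_k)$ is a unit vector with $\zeta\cdot x+\xi T_i(x)=0$ for all $i$ and $x\in O_i$. If $\xi=0$, the nonzero functional $x\mapsto\zeta\cdot x$ would vanish on an open set. So $\xi\ne0$, and $T_i(x)=h(x):=-\xi^{-1}\zeta\cdot x$ on $O_i$ for every $i$.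
\end{proof}

\begin{remark}
The numbers $n=40$ and $\gamma=\frac1{25}$ enter only through two inequalities that pull in opposite directions: $22\gamma<1$ in Lemma~\ref{lem:prop} and $\frac9{10}(n-6)\gamma>1$ in Lemma~\ref{lem:decay}. Since the theorem will be used in an infinite-dimensional space, the size of $n$ costs nothing.
\end{remark}

\section{Principle (P) makes hyperplanes Baire}\label{sec:hyper}

Theorem~\ref{thm:rigid} produces a linear function on each of many finite-dimensional slices, on a neighborhood whose size depends on the slice. The following lemma assembles such local information into one continuous functional.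

\begin{lemma}\label{lem:glue}
Let $X$ be a Polish linear space, let $P_1,P_2\subset X$ be nonempty and open, and let $t_i\colon P_i\to\mathbb R$ be functions whose sets $\mathcal C_i$ of points of continuity are comeager in $P_i$. Suppose that for comeager many $(x_1,x_2)\in P_1\times P_2$ there is $k\ge1$ such that, for all $0<s<1/k$,
\begin{equation}\label{eq:add}
x_1+sx_2\in P_1\qquad\text{and}\qquad t_1(x_1+sx_2)=t_1(x_1)+s\,t_2(x_2).
\end{equation}
Then there are a nonempty open set $P\subset P_1$, a continuous linear functional $h$ on $X$ and $c\in\mathbb R$ such that $t_1=h+c$ on $\mathcal C_1\cap P$.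
\end{lemma}

\begin{proof}
\emph{A uniform $k$.} For some $k$ the set of pairs for which $k$ works is nonmeager, hence dense in a product $P_1'\times P_2'$ of nonempty open sets $P_i'\subset P_i$. Let $0<s<1/k$, $x_1\in\mathcal C_1\cap P_1'$, $x_2\in\mathcal C_2\cap P_2'$ and $x_1+sx_2\in\mathcal C_1$. Approximate $(x_1,x_2)$ by pairs for which $k$ works. Continuity of $t_1$ at $x_1$ and at $x_1+sx_2$, and of $t_2$ at $x_2$, shows that \eqref{eq:add} holds for $(x_1,x_2,s)$.

\emph{Increments do not depend on the base point.} Fix $a_i\in P_i'$, a balanced open neighborhood $N$ of $0$ with $a_1+N+N+N\subset P_1'$ and $a_2+N+N\subset P_2'$, and $s\in(0,1/k)$ with $sa_2\in N$. For $u\in N$ call $x$ \emph{$u$-admissible} if $x$ and $x+su$ lie in $\mathcal C_1\cap(a_1+N)$. Since $a_1$ and $a_1+su$ lie in the open set $a_1+N$, comeager many points of a neighborhood of $a_1$ are $u$-admissible. Let $x$ be $u$-admissible. For $x_2\in a_2+N$ we have $x_2,\,x_2+u\in P_2'$ and $x':=x-sx_2\in a_1+N+N+N\subset P_1'$. For comeager many such $x_2$ also $x_2,\,x_2+u\in\mathcal C_2$ and $x'\in\mathcal C_1$, because $x_2\mapsto x_2+u$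 and $x_2\mapsto x-sx_2$ are homeomorphisms of $X$. Then \eqref{eq:add} applies to $(x',x_2,s)$ and to $(x',x_2+u,s)$:
\[
t_1(x)=t_1(x')+s\,t_2(x_2),\qquad t_1(x+su)=t_1(x')+s\,t_2(x_2+u).
\]
Hence $t_1(x+su)-t_1(x)=s\,(t_2(x_2+u)-t_2(x_2))$. Two $u$-admissible points can be served by a common $x_2$, so the left side is a number $\Delta(u)$ that does not depend on $x$.

\emph{$\Delta$ is locally additive and continuous at $0$.} Let $u,u',u+u'\in N$. For comeager many $x$ near $a_1$ the points $x$, $x+su$, $x+su+su'$ all lie in $\mathcal C_1\cap(a_1+N)$, and adding increments gives $\Delta(u+u')=\Delta(u)+\Delta(u')$. Fix $x^0\in\mathcal C_1\cap(a_1+N)$ and $\eta>0$. Choose a neighborhood $U\subset a_1+N$ of $x^0$ on which $|t_1-t_1(x^0)|<\eta$, and open neighborhoods $U'\subset U$ of $x^0$ and $N'\subset N$ of $0$ with $U'+sN'\subset U$. For $u\in N'$ some $x\in U'$ has $x,\,x+su\in\mathcal C_1$, so $|\Delta(u)|<2\eta$.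

\emph{The functional.} For $u\in N$ we have $u/2\in N$ and $\Delta(u)=2\Delta(u/2)$. So $g(y)=2^q\Delta(2^{-q}y)$ does not depend on $q$ once $2^{-q}y\in N$, and defines a function on $X$ that equals $\Delta$ on $N$. It is additive (take $q$ large enough for $y$, $y'$ and $y+y'$) and continuous at $0$, hence a continuous linear functional. Put $h=g/s$, so that $h(su)=\Delta(u)$ for $u\in N$. Choose an open $M$ with $0\in M\subset N$ and $M-M\subset sN$, and let $P=a_1+M$. For $x,y\in\mathcal C_1\cap P$ we have $y-x=su$ with $u\in N$ and $x$ is $u$-admissible, so $t_1(y)-t_1(x)=h(y-x)$. Thus $t_1-h$ is constant on $\mathcal C_1\cap P$.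
\end{proof}

\begin{theorem}\label{thm:Phyp}
Assume {\rm(P)}. Every subspace of codimension one of every infinite-dimensional Polish linear space $X$ is a Baire space.
\end{theorem}

\begin{proof}
Let $H=\ker f$ with $f\ne0$ linear. If $f$ is continuous, $H$ is closed, hence Polish, hence Baire. Let $f$ be discontinuous and suppose that $H$ is not Baire. By Lemma~\ref{lem:baire}, $H\subset\bigcup_mF_m$ with $F_m$ closed and nowhere dense in $X$. Fix $e$ with $f(e)=1$. The space $X$ is perfect, so (P) applies to $\varphi=f$ and gives $Z$, $T$ and an ample family $\xi_i=(x_i,z_i)$ in $\Xi=X\times Z$. By (C3) let $\mathcal D\subset\Xi$ be a dense $G_\delta$ set such that $T|_{\mathcal D}$ is continuous. Let $n=40$.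

\emph{Step 1: one closed set and one box.} Let $\mathcal W$ be the set of tuples $(\xi_1,\dots,\xi_n)\in\mathcal D^n$, with $\xi_i=(x_i,z_i)$ now arbitrary, such that
\[
\sum_{i\le n}\lambda_i\bigl(x_i-T(\xi_i)e\bigr)\in\bigcup_mF_m\qquad\text{for all }\lambda\in\mathbb R^n .
\]
A tuple from the ample family that lies in $\mathcal D^n$ belongs to $\mathcal W$, since for it $T(\xi_i)=f(x_i)$ and the sum lies in $H$. As $\mathcal D^n$ is comeager in $\Xi^n$, ampleness shows that $\mathcal W$ meets every comeager set, so $\mathcal W$ is nonmeager. For a tuple in $\mathcal W$, the closed sets $\{\lambda:\sum_i\lambda_i(x_i-T(\xi_i)e)\in F_m\}$ cover $\mathbb R^n$. One of them has interior, and so contains a box $B=\prod B_i$ of bounded open intervals with rational endpoints and $0\notin\overline{B_i}$. Thus $\mathcal W$ is covered by the countably many sets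
\[
\mathcal W_{B,m}=\Bigl\{(\xi_1,\dots,\xi_n)\in\mathcal D^n:\ \sum_i\lambda_i\bigl(x_i-T(\xi_i)e\bigr)\in F_m\text{ for all }\lambda\in B\Bigr\}.
\]
Some $\mathcal W_{B,m}$ is nonmeager, hence dense in a nonempty open set, and it is closed in $\mathcal D^n$ by continuity of $T|_{\mathcal D}$. So there are $F=F_m$, a box $B$ and nonempty open sets $U_i=P_i\times Q_i\subset X\times Z$ with
\begin{equation}\label{eq:box}
\sum_i\lambda_i\bigl(x_i-T(\xi_i)e\bigr)\in F\qquad\text{for all }\xi_i\in U_i\cap\mathcal D,\ \lambda\in B .
\end{equation}
Shrinking $U_i$ around a point of $U_i\cap\mathcal D$, we may assume that $T$ is bounded on $U_i\cap\mathcal D$.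

\emph{Step 2: functions of $x$ alone, defined everywhere.} Two things keep us from Theorem~\ref{thm:rigid}: $T$ depends on $z$, and \eqref{eq:box} holds only on $\mathcal D$, whose trace on a finite-dimensional slice may be Lebesgue null. Since $F$ is closed, both are cured by passing to limits. For $x\in P_i$ let
\[
\overline T_i(x)=\inf_N\ \sup\{T(x',z'):(x',z')\in U_i\cap\mathcal D,\ x'\in N\},
\]
where $N$ runs over the open neighborhoods of $x$, and define $\underline T_i(x)$ with $\inf$ and $\sup$ interchanged. The sets in braces are nonempty because $\mathcal D$ is dense. These functions are bounded; $\overline T_i$ is upper and $\underline T_i$ is lower semicontinuous, so (C4) applies to them; and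
\begin{equation}\label{eq:squeeze}
\underline T_i(x)\le T(x,z)\le\overline T_i(x)\qquad\text{for }(x,z)\in U_i\cap\mathcal D .
\end{equation}
For each $x\in P_i$ there are $(x^k,z^k)\in U_i\cap\mathcal D$ with $x^k\to x$ and $T(x^k,z^k)\to\overline T_i(x)$, and the same holds for $\underline T_i(x)$. Hence \eqref{eq:box} gives
\begin{equation}\label{eq:box2}
\sum_i\lambda_i\bigl(x_i-t_i(x_i)e\bigr)\in F\qquad\text{for all }x_i\in P_i,\ \lambda\in B,\ t_i\in\{\overline T_i,\underline T_i\}.
\end{equation}

\emph{Step 3: finite-dimensional slices.} Call $(x_1^*,\dots,x_n^*)\in\prod_iP_i$ \emph{good} if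
\begin{itemize}
\item[(i)] $x_1^*,\dots,x_n^*$ are linearly independent, and
\item[(ii)] the set $\{(\lambda,\tau)\in\mathbb R^n\times\mathbb R:\sum_i\lambda_ix_i^*-\tau e\in F\}$ has empty interior.
\end{itemize}
Comeager many tuples are good. For (i), the dependent tuples form the union, over $j\le n$ and $l\ge1$, of the sets of tuples with $x_j=\sum_{i<j}\mu_ix_i$ for some $|\mu_i|\le l$. Each of these sets is closed, by compactness of the range of $\mu$, and has empty interior, because its sections in the variable $x_j$ lie in finite-dimensional subspaces, which are nowhere dense by (C6). This is where $\dim X=\infty$ is used. For (ii), the map $(x,\lambda,\tau)\mapsto\sum_i\lambda_ix_i-\tau e$ on $\prod_iP_i\times(\mathbb R\setminus\{0\})^n\times\mathbb R$ is continuous, and it is open because, with the other variables fixed, $x_1\mapsto\lambda_1x_1+\mathrm{const}$ is a homeomorphism of $X$. By (C5) the preimage of $F$ is nowhere dense. By (C2), for comeager many $x$ its section is meager in $(\mathbb R\setminus\{0\})^n\times\mathbb R$, a dense open subset of $\mathbb R^{n+1}$, and this gives (ii).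

Fix a good tuple and identify $E=\operatorname{span}(x_1^*,\dots,x_n^*)$ with $\mathbb R^n$ by $x_i^*\leftrightarrow\varepsilon_i$. Let $t_i\in\{\overline T_i,\underline T_i\}$. The restrictions $t_i|_{E\cap P_i}$ are bounded Borel functions on open neighborhoods of the $\varepsilon_i$. By \eqref{eq:box2} the set in Theorem~\ref{thm:rigid} is contained in $\{(v,\tau)\in E\times\mathbb R:v-\tau e\in F\}$, which is closed and has empty interior by (ii). Apply the theorem to $(\overline T_1,\overline T_2,\dots,\overline T_n)$ and to $(\underline T_1,\overline T_2,\dots,\overline T_n)$, and obtain linear functions $h_E$ and $h_E'$ on $E$. Both equal $\overline T_2$ near $x_2^*$ in $E$, so $h_E=h_E'$. Consequently $\overline T_1(x_1^*)=\underline T_1(x_1^*)$, and for small $s>0$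
\[
\overline T_1(x_1^*+sx_2^*)=h_E(x_1^*)+s\,h_E(x_2^*)=\overline T_1(x_1^*)+s\,\overline T_2(x_2^*).
\]
By (C2), comeager many $x_1\in P_1$, and comeager many pairs $(x_1,x_2)\in P_1\times P_2$, extend to good tuples. So $\overline T_1=\underline T_1$ on a comeager subset of $P_1$, and Lemma~\ref{lem:glue} applies to $t_1=\overline T_1$, $t_2=\overline T_2$. It gives a nonempty open $P\subset P_1$, a continuous linear $h$ and a constant $c$ with $\overline T_1=h+c$ on a comeager subset of $P$. By \eqref{eq:squeeze},
\[
T(x,z)=h(x)+c\qquad\text{for all }(x,z)\text{ in a comeager subset }\mathcal D'\text{ of }\mathcal O:=P\times Q_1 .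
\]

\emph{Step 4: back to $f$.} Let $D$ be the set of $x_i$ for those members $\xi_i=(x_i,z_i)$ of the ample family that lie in $\mathcal D'$. Then $f=h+c$ on $D$, because $f(x_i)=T(\xi_i)$. The set $D$ is nonmeager. Indeed, let $\mathcal N\subset X$ be meager. Then $\mathcal G=(\mathcal D'\setminus(\mathcal N\times Z))\cup(\Xi\setminus\mathcal O)$ is comeager in $\Xi$, and ampleness with $n=1$ gives $i$ with $\xi_i\in\mathcal G\cap\mathcal O$, that is, $x_i\in D\setminus\mathcal N$. By Lemma~\ref{lem:shear}, $H=\ker f$ is nonmeager, which contradicts $H\subset\bigcup_mF_m$.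
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In $V[G]$ principle (P) holds by Proposition~\ref{prop:P}; apply Theorem~\ref{thm:Phyp} there.
\end{proof}

\begin{remark}
Since MA implies $(\ast)$, Theorem~\ref{thm:Phyp} shows that (P) fails under MA, and in particular under CH.
\end{remark}

\section{An incomplete Baire space with a meager hyperplane}\label{sec:incomplete}

If CH holds in $V$, then $\ell_2^V$ has a meager hyperplane in $V$. Adding Cohen reals preserves two things about it: the ground-model space stays nonmeager, and the statement that all linear combinations of given vectors lie in $\bigcup_mF_m$ stays true for the new scalars. The span of $\ell_2^V$ is then the required space.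

A \emph{rational ball} is an open ball of $\ell_2$ with rational radius whose center is a finitely supported sequence of rationals; these data are the same in $V$ and in its extensions. A set $c$ of rational balls codes the closed set $F(c)=\ell_2\setminus\bigcup c$, which each model containing $c$ evaluates in its own $\ell_2$, and every closed set has such a code. The relation $x\in F(c)$ is arithmetical in $x$ and $c$, so it does not depend on the model. The set $F(c)$ is nowhere dense if and only if every rational ball meets a member of $c$; since two balls meet exactly when the distance of their centers is less than the sum of their radii, this does not depend on the model either. We also use the absoluteness of $\Pi^1_1$ statements: a statement $\forall r\in\mathbb R^k\,\theta(r,a)$ with $\theta$ arithmetical and real parameters $a\in V$ holds in $V$ if and only if it holds in $V[G]$.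

\begin{lemma}\label{lem:ground}
In $V[G]$, the set $\ell_2^V$ is nonmeager in $\ell_2$.
\end{lemma}

\begin{proof}
Suppose $\ell_2^V\subset\bigcup_mK_m$ with $K_m$ closed and nowhere dense. By (F2) the sequence of codes lies in $V[G\upharpoonright b]$ for a countable $b\in V$, and the inclusion holds in that model. Let $\mathbb P_b=\mathrm{Fn}(b\times\omega,2)$, a countable forcing, and let $q_0\in\mathbb P_b$ force that the $\dot K_m$ are closed nowhere dense sets covering $\ell_2^V$. Work in $V$. For $q\le q_0$ and $m\in\omega$ let $K_{q,m}=\{x\in\ell_2:q\Vdash x\in\dot K_m\}$. These countably many sets cover $\ell_2$. Each is closed: if $x_k\to x$ and $q$ forces every $x_k$ into the closed set $\dot K_m$, it forces $x$ into it. Each is nowhere dense: given a rational ball $U$, there are $q'\le q$ and a rational ball $U'\subset U$ with $q'\Vdash U'\cap\dot K_m=\emptyset$, so $U'\cap K_{q,m}=\emptyset$. This contradicts the Baire category theorem in $V$.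
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:incomplete}]
Work first in $V$. Since CH implies MA, the theorem of Arias de Reyna and Valdivia gives a nonzero linear functional $f_V$ on $\ell_2^V$ whose kernel is not Baire. It is discontinuous, since closed subspaces are Baire, so it is unbounded on the unit ball. By Lemma~\ref{lem:baire}, $\ker f_V\subset\bigcup_mF(c_m)$ with nowhere dense $F(c_m)$. Fix a Hamel basis $\mathcal B$ of $\ker f_V$ over $\mathbb R^V$ and a vector $e$ with $f_V(e)=1$.

Now work in $V[G]$, and let $F_m=F(c_m)$ be evaluated there; these sets are closed and nowhere dense. Let $Y$ be the real span of $\ell_2^V$. It is a dense, separable subspace of $\ell_2$, nonmeager by Lemma~\ref{lem:ground}, hence a Baire space by Lemma~\ref{lem:baire}. Finitely many vectors of $\ell_2$ are independent exactly when their Gram determinant is nonzero, and this determinant is the same in both models. So $\mathcal B\cup\{e\}$ remains independent, and it is a basis of $Y$. Let $f\colon Y\to\mathbb R$ be linear with $f(e)=1$ and $f=0$ on $\mathcal B$. Then $f$ extends $f_V$, so it is unbounded on the unit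 ball, and $\ker f$ is the real span of $\mathcal B$.

For $y_1,\dots,y_k\in\mathcal B$ the statement
\[
\forall r\in\mathbb R^k\ \ \exists m\ \ \textstyle\sum_{i\le k}r_iy_i\in F(c_m)
\]
is $\Pi^1_1$ with parameters in $V$ and true in $V$, hence true in $V[G]$. So $\ker f\subset\bigcup_mF_m$ is meager in $\ell_2$. As $f$ is discontinuous, $\ker f$ is dense in $Y$, hence in $\ell_2$. By Lemma~\ref{lem:baire}, $\ker f$ is not a Baire space; it is a dense subspace of codimension one of $Y$.
\end{proof}

\begin{remark}
By Theorem~\ref{thm:main}, in $V[G]$ we have $Y\ne\ell_2$, and every linear extension of $f$ to $\ell_2$ has a kernel that is a Baire space.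
\end{remark}

\begin{thebibliography}{1}

\bibitem{dense} \emph{On some dense subspaces of topological linear spaces. II}, \texttt{https://bibliotekanauki.pl/articles/746142.pdf}.

\end{thebibliography}
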